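# Colorings, determinants and monotone patterns in skew shapes

## Color vectors of bijections and their alternating relation

Fix an integer $k\ge 2$ and write $[m]=\{1,\dots,m\}$. Let $R$ and $C$ be finite sets of integers with $|R|=|C|$; think of $R$ as a set of rows and of $C$ as a set of columns. We look at bijections $w:R\to C$ through colorings with $k-1$ colors.

**Definition (color vector).** Let $X$ be the set of all pairs $(a,b)$ of maps $a:R\to[k-1]$ and $b:C\to[k-1]$. For a bijection $w:R\to C$ let $M_w\in\mathbb Q^X$ be the vector with entries
$$M_w(a,b)=\prod_{i\in R}[\,a(i)=b(w(i))\,], \tag{1}$$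
where $[\cdot]$ is $1$ if the statement inside is true and $0$ otherwise.

So $M_w(a,b)=1$ exactly when $w$ sends every row to a column of the same color.

*Example.* Take $k=3$ (two colors) and $R=C=\{1,2,3\}$, and write $w$ as the word $w(1)w(2)w(3)$. Let $a=(1,2,1)$ and $b=(1,1,2)$. Row $2$ is the only row of color $2$ and column $3$ is the only column of color $2$, so a color-preserving bijection must send $2$ to $3$ and $\{1,3\}$ to $\{1,2\}$. Hence $M_w(a,b)=1$ for $w=231$ and $w=132$, and $M_w(a,b)=0$ for the other four bijections.

We use so few colors because of the following relation.

**Lemma 1.** Let $w:R\to C$ be a bijection and let $Q\subseteq R$ with $|Q|=k$. For a permutation $\sigma$ of $Q$ put $w_\sigma(i)=w(\sigma(i))$ for $i\in Q$ and $w_\sigma(i)=w(i)$ for $i\notin Q$. Then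
$$\sum_{\sigma}\operatorname{sgn}(\sigma)\,M_{w_\sigma}=0 , \tag{2}$$
the sum being over all $k!$ permutations $\sigma$ of $Q$.

*Proof.* Fix $(a,b)\in X$. The factors of (1) with $i\notin Q$ are the same for all $w_\sigma$, so the left side of (2) has value
$$\prod_{i\in R\setminus Q}[a(i)=b(w(i))]\cdot\sum_\sigma\operatorname{sgn}(\sigma)\prod_{i\in Q}[a(i)=b(w(\sigma(i)))]$$
at $(a,b)$. The sum is the permutation expansion of the determinant of the $k\times k$ matrix with entries $m_{ij}=[a(i)=b(w(j))]$, $i,j\in Q$. The map $a$ takes at most $k-1$ values on the $k$ elements of $Q$, so $a(i)=a(i')$ for some $i\ne i'$ in $Q$. Then rows $i$ and $i'$ of the matrix coincide, and the determinant is $0$. $\square$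

*Example.* For $k=3$ and $R=C=Q=\{1,2,3\}$, relation (2) with $w=123$ reads
$$M_{123}-M_{132}-M_{213}+M_{231}+M_{312}-M_{321}=0 .$$
At the pair $(a,b)$ above, the only nonzero terms are $-M_{132}=-1$ and $+M_{231}=+1$, and they cancel.

Here is what the construction is for. We shall have a set of bijections and two ways to select part of it: those avoiding a pattern $\delta_k$ and those avoiding a pattern $\iota_k$. We want to show that the first part is no larger than the second. We have no map between the two parts. Instead we compare both with one number, the dimension of the span of the vectors $M_w$. Relation (2) will show that the $\iota_k$-avoiders span, and well-chosen colorings will show that the $\delta_k$-avoiders are independent.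

## Transversals of skew shapes and the order $\leqslant_s$

Rows of the plane are indexed from top to bottom and columns from left to right.

**Definition (skew shape, transversal).** Let $\lambda=(\lambda_1\ge\lambda_2\ge\cdots)$ and $\mu=(\mu_1\ge\mu_2\ge\cdots)$ be integer partitions with $\mu_i\le\lambda_i$ for all $i$; $\mu$ may be empty. The skew shape $S=\lambda/\mu$ is the finite set of cells $(i,j)$ (row $i$, column $j$) with $\mu_i<j\le\lambda_i$. A filling of $S$ assigns $0$ or $1$ to each cell of $S$. It is a transversal if every nonempty row and every nonempty column of $S$ contains exactly one $1$. A shape with no transversal contributes $0$ to every count.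

**Definition (containment).** A permutation $\pi=\pi(1)\cdots\pi(k)$ is identified with the $k\times k$ array with a $1$ in column $a$ and in the $\pi(a)$-th row counted from the bottom, for $a=1,\dots,k$, and $0$ elsewhere. A filling $F$ of $S$ contains $\pi$ if there are columns $c_1<\dots<c_k$ and rows $r_1,\dots,r_k$, ordered from the lowest ($r_1$) to the highest ($r_k$), such that

1. all $k^2$ cells lying in one of the columns $c_a$ and one of the rows $r_b$ belong to $S$;
2. for every $a$, the cell in column $c_a$ and row $r_{\pi(a)}$ contains a $1$ in $F$.

Otherwise $F$ avoids $\pi$.

We call the set of $k^2$ cells in condition 1 the box of the occurrence. That the whole box must lie in $S$ is essential.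

*Example.* Let $S_0=[3]^2\setminus\{(1,1),(3,3)\}$. This is $\lambda/\mu$ with $\lambda=(3,3,2)$ and $\mu=(1)$. The transversal with $1$s in $(1,2),(2,3),(3,1)$ has its $1$s at $(1,2)$ and $(3,1)$ in south-west/north-east position, as in the pattern $12$. They do not form an occurrence of $12$, because the box contains $(1,1)\notin S_0$.

**Definition (the order).** For permutations $\pi,\sigma$ we write $\pi\leqslant_s\sigma$ if for every skew shape $S$ the number of $\pi$-avoiding transversals of $S$ is no greater than the number of $\sigma$-avoiding ones.

Let $\iota_k=12\cdots k$ and $\delta_k=k\cdots21$. It is known that $21\leqslant_s12$, that is, $\delta_2\leqslant_s\iota_2$. The conjecture, whose source is "Permutation Patterns 2019", https://lipn.fr/~banderier/Papers/pp2019-abstracts.pdf, is that $\delta_k\leqslant_s\iota_k$. It is true for every $k\ge1$.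

**Theorem 1.** Let $k\ge1$ and let $S$ be a skew shape. Let $A_k(S)$ and $B_k(S)$ be the numbers of $\delta_k$-avoiding and $\iota_k$-avoiding transversals of $S$. Then $A_k(S)\le B_k(S)$.

**Translation into bijections.** The purpose here is to replace fillings by bijections and to see what avoidance means for them. Let $R$ and $C$ be the sets of nonempty rows and nonempty columns of $S$. A transversal has exactly one $1$ per row in $R$ and one per column in $C$, so it is the same thing as a bijection $w:R\to C$ with $(i,w(i))\in S$ for all $i\in R$. Let $T(S)$ be the finite set of these bijections. If $|R|\ne|C|$, then $T(S)=\emptyset$ and both counts are $0$, so we assume $|R|=|C|$.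

The one property of skew shapes that we need is a convexity statement:
$$\text{if }(i,j),(i',j')\in S,\ i\le i'' \le i',\ j\le j''\le j',\ \text{ then } (i'',j'')\in S. \tag{3}$$
Indeed $\mu_{i''}\le\mu_i<j\le j''\le j'\le\lambda_{i'}\le\lambda_{i''}$.

*The pattern $\delta_k$.* In $\delta_k$, column $c_a$ has its $1$ in row $r_{k+1-a}$: moving right means moving down. Put $i_a=r_{k+1-a}$. An occurrence is then a choice of rows $i_1<\dots<i_k$ with $w(i_1)<\dots<w(i_k)$ whose box lies in $S$. The box condition is automatic: every cell $(i_a,w(i_b))$ lies between $(i_1,w(i_1))$ and $(i_k,w(i_k))$ in the sense of (3). Hence $w$ contains $\delta_k$ if and only if $w$ has an increasing subsequence of length $k$.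

*The pattern $\iota_k$.* Here moving right means moving up. So $w$ contains $\iota_k$ if and only if there are rows $i_1<\dots<i_k$ with $w(i_1)>\dots>w(i_k)$ and $(i_a,w(i_b))\in S$ for all $a,b$. The last condition is not automatic, as the example in $S_0$ shows.

## Small cases by hand

*The case $k=1$.* If $S\neq\emptyset$, every transversal has a $1$ and so contains the pattern $1$; both counts are $0$. If $S=\emptyset$, the empty filling is the only transversal, it contains nothing, and both counts are $1$. So Theorem 1 holds for $k=1$, and from now on $k\ge2$.

*Full squares.* If $S=[n]^2$, all boxes lie in $S$, and reflection in a vertical line exchanges $\delta_k$ and $\iota_k$. So $A_k(S)=B_k(S)$.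

*The shape $S_0$.* Its transversals are the permutations of $\{1,2,3\}$ with $w(1)\ne1$ and $w(3)\neq3$, namely $231$, $312$, $321$. For $k=2$:

- $231$ and $312$ have an increasing pair, and $321$ has none. So $A_2(S_0)=1$.
- In $231$ the decreasing pairs are in rows $1,3$ and in rows $2,3$. Their boxes contain the missing cells $(1,1)$ and $(3,3)$ respectively, so $231$ avoids $\iota_2$. In $312$ they are in rows $1,2$ and in rows $1,3$, with boxes containing $(1,1)$ and $(3,3)$ respectively, so $312$ avoids $\iota_2$. In $321$ the pair in rows $1,2$ has box $\{1,2\}\times\{2,3\}\subseteq S_0$, so $321$ contains $\iota_2$. So $B_2(S_0)=2$.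

Hence the inequality can be strict.

*The case $k=2$ for every skew shape.* A $\delta_2$-avoider has no increasing pair, so it is the decreasing bijection $R\to C$; hence $A_2(S)\le1$. If $T(S)=\emptyset$, both counts are $0$. If $T(S)\ne\emptyset$, choose $w\in T(S)$ for which
$$\omega(w)=\sum_{i\in R} i\,w(i) \tag{4}$$
is as large as possible. If $w$ contained $\iota_2$ in rows $i<i'$ with $w(i)>w(i')$, exchange the two values. The result is again in $T(S)$, because the box lies in $S$, and $\omega$ changes by $-(i'-i)(w(i')-w(i))>0$, which is impossible. So $B_2(S)\ge1\ge A_2(S)$.

## Where reflection and reversal stop working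

For $k\ge3$ the last argument gives only $B_k(S)\ge1$ when $T(S)\ne\emptyset$, while $A_k(S)$ can be large. There are two natural ways to look for more.

The first is to reflect $S$ in a vertical line. This exchanges the shapes of the two patterns, but it also changes $S$. The reflection of $S_0$ is $[3]^2\setminus\{(1,3),(3,1)\}$, which contains $(1,1)$ and $(3,3)$ but not $(1,3)$. So it violates (3) and is not a skew shape.

The second is to look for an injection from $\delta_k$-avoiders to $\iota_k$-avoiders by repair: if $w$ contains $\iota_k$ in rows $Q$, reverse $w$ on $Q$. The box lies in $S$, so the result is in $T(S)$. This already fails to be injective for $k=3$ and $S=[4]^2$. The permutations $3214$ and $1432$ have longest increasing subsequences of length $2$, so both avoid $\delta_3$. Each has exactly one decreasing triple, $321$ and $432$ respectively, so there is no choice of $Q$ to make. Reversing it gives $1234$ in both cases.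

The point at which this breaks is that one replacement is chosen among the $k!-1$ possible rearrangements on $Q$, and the information in $w$ is not kept by any single one. The way past it is to choose none of them. We use all the rearrangements at once, with signs: that is relation (2). It turns "replace $w$" into "rewrite $M_w$ as a combination of other vectors". Rewriting is allowed to collide; what we need is only that it terminates, and that enough of the vectors are independent to make the count meaningful. From now on
$$W=\operatorname{span}\{M_w:w\in T(S)\}\subseteq\mathbb Q^X .$$

## The statistic $\omega$ and the two bounds on $\dim W$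

Let $k\ge2$, let $S$ be a skew shape with $|R|=|C|$, and let $\omega$ be as in (4).

**Step 1. Rearrangement.** This step says how $\omega$ reacts to reordering; it is used for both bounds. Let $Q,Q'$ be finite sets of integers of the same size. Then among all bijections $u:Q\to Q'$, the sum $\sum_{i\in Q}i\,u(i)$ is minimized only by the decreasing bijection and maximized only by the increasing one.

*Proof.* There are finitely many bijections, so a minimizer exists. If $u$ is not decreasing, there are $i<i'$ in $Q$ with $u(i)<u(i')$. Exchanging these two values changes the sum by
$$i\,u(i')+i'u(i)-i\,u(i)-i'u(i')=-(i'-i)(u(i')-u(i))<0,$$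
so $u$ is not a minimizer. There is exactly one decreasing bijection, so it is the only minimizer. The maximum is treated in the same way, with the opposite sign. $\square$

**Step 2. The $\iota_k$-avoiders span.** This step bounds $\dim W$ from above.

**Lemma 2.** The vectors $M_w$ with $w\in T(S)$ avoiding $\iota_k$ span $W$. Hence $\dim W\le B_k(S)$.

*Proof.* Suppose $w\in T(S)$ contains $\iota_k$ in rows $Q=\{i_1<\dots<i_k\}$, so that $w$ is decreasing on $Q$ and all cells $(i_a,w(i_b))$ lie in $S$. For a permutation $\sigma$ of $Q$, the bijection $w_\sigma$ of Lemma 1 uses on $Q$ only cells $(i_a,w(i_b))$, and agrees with $w$ off $Q$. So $w_\sigma\in T(S)$ for every $\sigma$. This is where the box condition is used. Relation (2) gives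
$$M_w=-\sum_{\sigma\ne\mathrm{id}}\operatorname{sgn}(\sigma)M_{w_\sigma}. \tag{5}$$
For $\sigma\ne\mathrm{id}$, the restriction of $w_\sigma$ to $Q$ is a bijection $Q\to w(Q)$ other than the decreasing one, so Step 1 gives $\omega(w_\sigma)>\omega(w)$.

Now show by downward induction on $\omega(w)$, which takes finitely many values on the finite set $T(S)$, that each $M_w$ is a combination of vectors $M_u$ with $u\in T(S)$ avoiding $\iota_k$. If $w$ avoids $\iota_k$, there is nothing to do. If not, (5) writes $M_w$ through vectors $M_{w_\sigma}$ with $w_\sigma\in T(S)$ and $\omega(w_\sigma)>\omega(w)$, to which the induction hypothesis applies. (When $\omega(w)$ is the maximum, such $w_\sigma$ cannot exist; since $k\ge2$ there are permutations $\sigma\ne\mathrm{id}$, so $w$ must avoid $\iota_k$.) A spanning family of $B_k(S)$ vectors gives $\dim W\le B_k(S)$. $\square$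

**Step 3. The $\delta_k$-avoiders are independent.** This step bounds $\dim W$ from below. For each $\delta_k$-avoider $w$ we need a pair of colorings at which $M_w$ is $1$ and most other vectors vanish. A $\delta_k$-avoider has no increasing subsequence of length $k$, so it can be cut into $k-1$ decreasing pieces, and these pieces are the colors. A decreasing piece is the unique minimizer of $\omega$ on itself, so any other bijection compatible with the colors has larger $\omega$.

**Lemma 3.** The family of vectors $M_w$ with $w\in T(S)$ avoiding $\delta_k$ is linearly independent. Hence $A_k(S)\le\dim W$.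

*Proof.* Let $w\in T(S)$ avoid $\delta_k$. For $i\in R$ let $a_w(i)$ be the largest $m$ for which there are rows $i_1<\dots<i_m=i$ in $R$ with $w(i_1)<\dots<w(i_m)$. Since $w$ has no increasing subsequence of length $k$, we have $a_w(i)\in[k-1]$. Put $b_w=a_w\circ w^{-1}$, which is a map $C\to[k-1]$. Then $a_w(i)=b_w(w(i))$ for all $i$, so
$$M_w(a_w,b_w)=1 .$$
If $i<i'$ and $w(i)<w(i')$, a longest sequence ending at $i$ can be extended by $i'$, so $a_w(i)<a_w(i')$. Hence two rows of the same color never form an increasing pair: $w$ is decreasing on each class $a_w^{-1}(t)$.

Let $u\in T(S)$ with $M_u(a_w,b_w)\ne0$, that is, $a_w(i)=b_w(u(i))$ for all $i$. Then $u$ maps $a_w^{-1}(t)$ into $b_w^{-1}(t)=w(a_w^{-1}(t))$. These sets have the same size and $u$ is injective, so $u$ maps $a_w^{-1}(t)$ bijectively onto $w(a_w^{-1}(t))$ for each $t$. On each class $w$ is the decreasing bijection between the same two sets, so Step 1, applied class by class and summed over $t$, gives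
$$M_u(a_w,b_w)\neq0\ \Longrightarrow\ \omega(u)\ge\omega(w),\ \text{ with equality only if } u=w. \tag{6}$$

Suppose there is a nontrivial relation $\sum_u c_uM_u=0$ over the $\delta_k$-avoiders $u\in T(S)$. Among those with nonzero coefficient choose $w$ with $\omega(w)$ maximal, and evaluate the relation at $(a_w,b_w)$. If $u\ne w$ and $M_u(a_w,b_w)\ne0$, then $\omega(u)>\omega(w)$ by (6), so $c_u=0$ by the choice of $w$. What remains is $c_w\cdot1=0$, a contradiction. An independent family of $A_k(S)$ vectors in $W$ gives $A_k(S)\le\dim W$. $\square$

*Example.* For $w=231$ and $k=3$ we get $a_w=(1,2,1)$, and $b_w(2)=1$, $b_w(3)=2$, $b_w(1)=1$, so $b_w=(1,1,2)$. This is the pair of the first section. The compatible bijections were $231$ and $132$, with $\omega(231)=2+6+3=11$ and $\omega(132)=1+6+6=13$, as (6) predicts.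

**Step 4. Conclusion.** Lemmas 2 and 3 give
$$A_k(S)\le\dim W\le B_k(S)$$
for $k\ge2$ and $|R|=|C|$; the remaining cases were settled above. This proves Theorem 1. $\blacksquare$

*Two examples of the sandwich.* For $S=[3]^2$ and $k=3$, the only transversal containing $\delta_3$ is $123$ and the only one containing $\iota_3$ is $321$, so $A_3=B_3=\dim W=5$: the six vectors satisfy the relation displayed after Lemma 1 and, up to a factor, no other. For $S_0$ and $k=2$ there is a single color, each $M_w$ is the vector with one entry $1$, and $\dim W=1$. The $\delta_2$-avoider $321$ is a basis. The $\iota_2$-avoiders $231$ and $312$ span, but $M_{231}=M_{312}$. So the $\iota_k$-avoiders need not be independent.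

## Products of thin matrices and $\mathbb N$-fillings

The vector $M_w$ is the coefficient vector of a polynomial. Consider variables $y_{it}$ and $z_{tj}$ with $1\le t\le k-1$, and expand $\prod_{i\in R}\sum_t y_{it}z_{t\,w(i)}$. The coefficient of $\prod_{i}y_{i,a(i)}\prod_j z_{b(j),j}$ is $1$ if $a(i)=b(w(i))$ for all $i$ and $0$ otherwise, because the $y$-part forces the choice $t=a(i)$ in the $i$-th factor. This coefficient is $M_w(a,b)$. In polynomial form the argument gives more.

Let $S\subset\mathbb Z^2$ be any finite set of cells. An $\mathbb N$-filling of $S$ is a map $f:S\to\{0,1,2,\dots\}$. Let $\mathcal F=\mathcal F(S;r,c)$ be the finite set of $\mathbb N$-fillings of $S$ with prescribed row sums $r$ and column sums $c$ (the margins).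

**Definition (chains).** A $\delta_k$-chain (resp. $\iota_k$-chain) of $f$ is a set of $k$ cells with positive entries, in distinct rows and distinct columns, whose column index strictly increases (resp. decreases) with the row index. It is boxed if all $k^2$ cells in its rows and columns lie in $S$. We say that $f$ avoids $\delta_k$ (resp. $\iota_k$) if it has no boxed $\delta_k$-chain (resp. no boxed $\iota_k$-chain).

Fix $k\ge2$. Let $\varphi:\mathbb Q[x_s:s\in S]\to\mathbb Q[y_{it},z_{tj}:1\le t\le k-1]$ be the ring map
$$x_{(i,j)}\mapsto\sum_{t=1}^{k-1}y_{it}z_{tj},$$
and let
$$V=V_k(S;r,c)=\operatorname{span}\{\varphi(x^f):f\in\mathcal F\},\qquad x^f=\prod_{s\in S}x_s^{f(s)} .$$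

*Example.* Let $S=[2]^2$, with row sums $(2,1)$, column sums $(1,2)$ and $k=2$. There are two fillings, written by rows: $f=(1,1\mid0,1)$ and $g=(0,2\mid1,0)$. In $f$ the cells $(1,1),(2,2)$ form a $\delta_2$-chain and there is no $\iota_2$-chain. In $g$ the cells $(1,2),(2,1)$ form an $\iota_2$-chain and there is no $\delta_2$-chain. Both are sent by $\varphi$ to $y_1^2y_2z_1z_2^2$ (dropping the index $t=1$). So $\dim V=1$ and both avoiders' counts are $1$.

**Theorem 2.**

1. For every finite $S$ and all $r,c$:
$$\#\{f\in\mathcal F\text{ with no }\delta_k\text{-chain}\}\ \le\ \dim V\ \le\ \#\{f\in\mathcal F\text{ with no boxed }\iota_k\text{-chain}\},$$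
and the same holds with $\delta_k$ and $\iota_k$ interchanged.
2. If $S$ is a skew shape, then the number of $\delta_k$-avoiding $f\in\mathcal F$ equals $\dim V$. It is therefore at most the number of $\iota_k$-avoiding $f\in\mathcal F$, with equality if and only if the $\varphi(x^f)$, $f\in\mathcal F$ $\iota_k$-avoiding, are linearly independent.

Taking $r$ and $c$ equal to $1$ on the nonempty rows and columns recovers Theorem 1 for $k\ge2$. Taking margins with entries in $\{0,1\}$ gives the inequality for partial transversals with prescribed occupied rows and columns.

*Example (unboxed chains on the left of part 1).* Let $S=\{(1,1),(2,2)\}$, $k=2$, all margins $1$. The only filling is $f=1$ on both cells. It has a $\delta_2$-chain, which is not boxed, and no $\iota_2$-chain. Part 1 reads $0\le1\le1$, and the interchanged version reads $1\le1\le1$.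

*Proof of Theorem 2.* Put $\omega(f)=\sum_{(i,j)} ij\,f(i,j)$.

**Step 1. Spanning.** This step gives the upper bound. Let rows $i_1<\dots<i_k$ and columns $j_1<\dots<j_k$ span a box inside $S$. Then
$$\varphi\big(\det(x_{(i_a,j_b)})_{a,b}\big)=0, \tag{7}$$
because the matrix $(\varphi(x_{(i_a,j_b)}))$ is the product of the $k\times(k-1)$ matrix $(y_{i_at})$ and the $(k-1)\times k$ matrix $(z_{tj_b})$, so its rank over the field of fractions is at most $k-1$.

Suppose $f\in\mathcal F$ has a boxed $\iota_k$-chain on this box. Its cells are $(i_a,j_{k+1-a})$, all with positive entry in $f$, so $x^f$ is divisible by the product of the $k$ variables of the chain. Multiply the relation (7) by $\varphi$ of the quotient. Each of the $k!$ terms of the determinant becomes $\pm\varphi(x^{f'})$, where $f'$ arises from $f$ by lowering the $k$ chain cells by $1$ and raising by $1$ the $k$ cells of another bijection between the same rows and columns. Such an $f'$ has the same margins and lives on $S$, because the box lies in $S$; so $f'\in\mathcal F$. One term is $\pm\varphi(x^f)$. In all others, rearrangement (the $\iota_k$-chain is the decreasing bijection) gives $\omega(f')>\omega(f)$. So $\varphi(x^f)$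 is a combination, with coefficients $\pm1$, of $\varphi(x^{f'})$ with $f'\in\mathcal F$ and $\omega(f')>\omega(f)$. Since $\mathcal F$ is finite, downward induction on $\omega$ shows that the fillings with no boxed $\iota_k$-chain span $V$, as in Lemma 2.

In the same way, a boxed $\delta_k$-chain is the increasing bijection, the unique maximizer. Now all other terms have $\omega(f')<\omega(f)$, and upward induction shows that the fillings with no boxed $\delta_k$-chain span $V$.

**Step 2. Unique minimizers.** This step replaces the rearrangement inequality on a color class. *Claim: let $g$ be a finitely supported $\mathbb N$-filling of $\mathbb Z^2$ with no $\delta_2$-chain, and let $h$ be any $\mathbb N$-filling of $\mathbb Z^2$ with the same row and column sums. Then $\omega(h)\ge\omega(g)$, with equality if and only if $h=g$.*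

Only finitely many $h$ have these margins, since the support lies in the finitely many rows and columns of positive sum and the entries are bounded by the sums. So minimizers of $\omega$ exist. A minimizer has no $\delta_2$-chain: if the entries at $(i,j)$ and $(i',j')$ with $i<i'$, $j<j'$ are positive, lower both by $1$ and raise the entries at $(i,j')$ and $(i',j)$ by $1$. The margins do not change, and $\omega$ changes by $-(i'-i)(j'-j)<0$.

It remains to see that a filling with no $\delta_2$-chain is determined by its margins. In such a filling, if two positive cells lie in rows $i<i'$, then their columns satisfy $j\ge j'$. List the cells with multiplicity, by increasing row and, within a row, by decreasing column. Then the rows weakly increase and the columns weakly decrease along the list. So the list is obtained by matching the increasingly sorted multiset of rows with the decreasingly sorted multiset of columns, and both multisets are given by the margins. Hence there is exactly one minimizer, and since $g$ has no $\delta_2$-chain, it is $g$.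

**Step 3. Independence.** This step gives the lower bound. Let $f\in\mathcal F$ have no $\delta_k$-chain, boxed or not. Give each positive cell $s$ the color equal to the largest $m$ such that $s$ is the lowest cell of a $\delta_m$-chain of $f$. Colors lie in $[k-1]$. If two positive cells form a $\delta_2$-chain, a longest chain ending at the upper cell extends by the lower one, so the lower cell has a larger color. Let $f_t$ be the filling that agrees with $f$ on the cells of color $t$ and is $0$ elsewhere. Then $f=\sum_tf_t$, and no $f_t$ has a $\delta_2$-chain. Put
$$m_f=\prod_{t}\Big(\prod_i y_{it}^{r_i(f_t)}\prod_j z_{tj}^{c_j(f_t)}\Big),$$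
where $r_i,c_j$ denote row and column sums.

Let $h\in\mathcal F$ and expand
$$\varphi(x^h)=\prod_{(i,j)}\Big(\sum_t y_{it}z_{tj}\Big)^{h(i,j)} .$$
By the multinomial theorem, a term is given by choosing for each cell numbers $h_t(i,j)\ge0$ with $\sum_th_t(i,j)=h(i,j)$. It has a product of multinomial coefficients as coefficient, and its monomial is $\prod_t\prod_iy_{it}^{r_i(h_t)}\prod_jz_{tj}^{c_j(h_t)}$. So the coefficient of $m_f$ in $\varphi(x^h)$ is a sum of positive numbers over all decompositions $h=\sum_th_t$ in which each $h_t$ has the same margins as $f_t$. If it is nonzero, such a decomposition exists, and the claim of Step 2 gives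
$$\omega(h)=\sum_t\omega(h_t)\ge\sum_t\omega(f_t)=\omega(f),$$
with equality only if $h_t=f_t$ for all $t$, that is, $h=f$. For $h=f$ the coefficient is positive, because of the decomposition $f=\sum_tf_t$.

Suppose now that $\sum_hc_h\varphi(x^h)=0$ is a nontrivial relation over the $h\in\mathcal F$ with no $\delta_k$-chain. Choose $f$ with $c_f\ne0$ and $\omega(f)$ maximal, and take the coefficient of $m_f$. Any $h\neq f$ that contributes has $\omega(h)>\omega(f)$, hence $c_h=0$. What remains is $c_f$ times a positive number, so $c_f=0$, a contradiction. Thus the $\varphi(x^f)$ with $f$ free of $\delta_k$-chains are independent.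

**Step 4. Assembling the two parts.** Steps 1 and 3 give the displayed inequalities in part 1. The reflection $j\mapsto-j$ turns $S$ into another finite set of cells, exchanges $\delta_k$-chains and $\iota_k$-chains, preserves boxes, and acts on $V$ by renaming variables. Applying the inequalities to the reflected set gives the interchanged version. Reflection is harmless here because $S$ is arbitrary.

For part 2, let $S$ be a skew shape. By (3), every $\delta_k$-chain is boxed. So the fillings with no $\delta_k$-chain are the same as those with no boxed $\delta_k$-chain: they are independent by Step 3 and spanning by Step 1. Their number is $\dim V$. The $\iota_k$-avoiders span $V$, so their number is at least $\dim V$, with equality if and only if the spanning family is independent. $\square$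

## A square without two corners: strictness for every $k\ge2$

**Proposition 3.** For every $k\ge2$ there is a skew shape $S$ with $A_k(S)<B_k(S)$, so $\iota_k\leqslant_s\delta_k$ fails. Moreover $B_k(S)/A_k(S)$ is unbounded over skew shapes.

*Proof.* Let $n=k+1\ge3$ and $S=[n]^2\setminus\{(1,1),(n,n)\}$; for $n=3$ this is $S_0$. It is the skew shape with $\lambda=(n,\dots,n,n-1)$ and $\mu=(1)$. Let $N$ be its number of transversals. We count the transversals containing each pattern.

**Step 1. Transversals containing $\delta_{n-1}$.** For such a $w$ there is a row $r$ with $w(r)=c$ such that $w$ is increasing on the other $n-1$ rows. If $r\ne1$ and $c\ne1$, then row $1$ is the first of the other rows and column $1$ the first of the other columns, so $w(1)=1$, which is not allowed. Hence $r=1$ or $c=1$. In the same way $r=n$ or $c=n$, since otherwise $w(n)=n$. So $(r,c)\in\{(1,n),(n,1)\}$, which gives the words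
$$n\,1\,2\cdots(n-1)\qquad\text{and}\qquad 2\,3\cdots n\,1 .$$
Both avoid the cells $(1,1)$ and $(n,n)$, so they are transversals of $S$, and both have an increasing subsequence of length $n-1$. Their first letters are $n$ and $2$, so they are distinct as $n\ge3$. Exactly two transversals contain $\delta_k$.

**Step 2. Transversals containing $\iota_{n-1}$.** The box of an occurrence omits one row $r$ and one column $c$, and it must miss both deleted corners. So $r=1$ or $c=1$, and $r=n$ or $c=n$; again $(r,c)\in\{(1,n),(n,1)\}$. The remaining $1$ is at $(r,c)$. If $(r,c)=(1,n)$, then $w(1)=n$ and $w$ decreases from rows $2,\dots,n$ onto $[n-1]$. If $(r,c)=(n,1)$, then $w(n)=1$ and $w$ decreases from rows $1,\dots,n-1$ onto $\{2,\dots,n\}$. Both give $w=n(n-1)\cdots1$, which is a transversal of $S$. Exactly one transversal contains $\iota_k$.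

So $A_k(S)=N-2$ and $B_k(S)=N-1$. Also $A_k(S)\ge1$, because $n\cdots1$ avoids $\delta_k$. This proves the first statement.

**Step 3. Many copies.** This step makes the ratio large. Place $m$ copies of $S$ in disjoint rows and columns, each next copy to the north-east of the previous one: copy $p$ occupies columns $(p-1)n+1,\dots,pn$ and rows $(m-p)n+1,\dots,(m-p+1)n$. This is a skew shape. Inside a copy, the row bounds $\mu_i$ and $\lambda_i$ weakly decrease. From the last row of copy $p$ to the first row of copy $p-1$, the upper bound goes from $pn-1$ to $(p-1)n$ and the lower bound from $(p-1)n$ to $(p-2)n+1$, so both weakly decrease. A cell of the shape has its row and its column in the same copy, so a box inside the shape lies in a single copy. Hence a transversal is an $m$-tuple of transversals of $S$, and it avoids a pattern if and only if each component does. Both counts are multiplicative, and the ratio is $\big(\frac{N-1}{N-2}\big)^m\to\infty$. $\square$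

## Equality for $k=2$ and the configuration $D$

**Definition ($D$).** A shape $S$ contains $D$ if there are rows $i_1<i_2<i_3$ and columns $j_1<j_2<j_3$ such that, of the nine cells they determine, exactly $(i_1,j_1)$ and $(i_3,j_3)$ are not in $S$.

For example, $S_0$ contains $D$, and the full square $[3]^2$ does not.

**Theorem 4.** For a skew shape $S$ the following are equivalent:

(a) $S$ does not contain $D$;

(b) for all margins $(r,c)$, the numbers of $\delta_2$-avoiding and of $\iota_2$-avoiding $f\in\mathcal F(S;r,c)$ are equal;

(c) the same for all margins with entries in $\{0,1\}$.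

*Proof.* (b) $\Rightarrow$ (c) is trivial.

**Step 1. (c) implies (a).** We show that $D$ destroys equality. If $S$ contains $D$, take margins $1$ on its three rows and three columns and $0$ elsewhere. The fillings live on the seven cells of $D$ in $S$, and every chain has its box in the nine cells. So they are the transversals of $S_0$, with the same notion of avoidance. The counts found for $S_0$ are $1$ for $\delta_2$ and $2$ for $\iota_2$, so (c) fails.

**Step 2. (a) implies (b): what has to be shown.** If $\mathcal F=\emptyset$, both counts are $0$. Otherwise, for $k=2$ we have $\varphi(x^f)=\prod_iy_{i}^{r_i}\prod_jz_{j}^{c_j}$ (dropping the index $t=1$) for every $f\in\mathcal F$. So $\dim V=1$, and by Theorem 2(2) the $\delta_2$-count is $1$ and is at most the $\iota_2$-count. It remains to show that, if $S$ does not contain $D$, there is at most one $\iota_2$-avoider in $\mathcal F$. Suppose, for a contradiction, that $f\ne g$ in $\mathcal F$ both avoid $\iota_2$.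

**Step 3. Signed cells.** This step sets up the language of the contradiction. Call a cell an $f$-cell if $f>g$ there and a $g$-cell if $g>f$ there. Since $f$ and $g$ have the same margins, a row or column containing a cell of one kind contains one of the other kind. An $f$-cell has a positive entry in $f$, so:
$$\text{two } f\text{-cells in south-west/north-east position cannot have their } 2\times2 \text{ box inside } S, \tag{8}$$
and likewise for two $g$-cells.

Let $\rho$ be the topmost row where $f$ and $g$ differ, and let $(\rho,j')$ be the rightmost cell of that row where they differ. By symmetry assume that it is a $g$-cell. Let $(\rho,j)$ be an $f$-cell in row $\rho$; then $j<j'$. Column $j$ has a $g$-cell $(i,j)$, and $i>\rho$ because $\rho$ is topmost and $(\rho,j)$ is not a $g$-cell. The $g$-cells $(i,j)$ and $(\rho,j')$ are in south-west/north-east position, and the north-west corner $(\rho,j)$ of their box is in $S$. So (8) forces $(i,j')\notin S$. As $\mu_i<j<j'$, this means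
$$\lambda_i<j' . \tag{9}$$

**Step 4. An infinite staircase.** We construct infinite sequences $\rho=r_0<r_1<\cdots$ and $j'=c_0<c_1<\cdots$ such that $(r_t,c_t)$ is a $g$-cell for $t\ge0$ and $(r_t,c_{t-1})$ is an $f$-cell for $t\ge1$. Since $S$ is finite, this is the contradiction we want. The start $(r_0,c_0)=(\rho,j')$ is a $g$-cell. Suppose the terms up to index $t$ are given. Column $c_t$ contains a $g$-cell, hence an $f$-cell $(q,c_t)$, and $q\ne r_t$. Moreover $q>\rho$: we have $q\ge\rho$ because $\rho$ is topmost; for $t=0$, $q\neq r_0=\rho$; for $t\ge1$, $c_t>j'$ and $f,g$ agree at all cells of row $\rho$ to the right of $j'$.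

*First, $q>r_t$.* For $t=0$ this was just shown. Let $t\ge1$ and suppose $q<r_t$. The $f$-cells $(r_t,c_{t-1})$ and $(q,c_t)$ are in south-west/north-east position, since $c_{t-1}<c_t$. The corner $(q,c_{t-1})$ of their box is in $S$ by (3) applied to $(\rho,j')$ and $(q,c_t)$, as $j'\le c_{t-1}$. The corner $(r_t,c_t)$ is a $g$-cell, so it is in $S$. This contradicts (8).

*Second, $q<i$.* We have $\lambda_q\ge c_t\ge j'>\lambda_i$ by (9), and $\lambda$ is weakly decreasing.

Row $q$ contains an $f$-cell, hence a $g$-cell $(q,c)$, and $c\ne c_t$. We show that $c>c_t$ by excluding two ranges.

*Not $j\le c<c_t$.* Otherwise the $g$-cells $(q,c)$ and $(r_t,c_t)$ are in south-west/north-east position, since $q>r_t$. The corner $(r_t,c)$ is in $S$ by (3) applied to $(\rho,j)$ and $(r_t,c_t)$, and the corner $(q,c_t)$ is an $f$-cell, so it is in $S$. This contradicts (8).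

*Not $c<j$.* Otherwise consider the $g$-cells $(q,c)$ and $(\rho,j')$, which are in south-west/north-east position. The corner $(q,j')$ is in $S$ by (3) applied to $(\rho,j')$ and $(q,c_t)$. So (8) forces $(\rho,c)\notin S$. Now take the rows $\rho<q<i$ and the columns $c<j<j'$:

- $(\rho,c)$ and $(i,j')$ are not in $S$, the second by Step 3.
- $(\rho,j)$, $(\rho,j')$, $(q,c)$, $(q,j')$ and $(i,j)$ are in $S$.
- $(q,j)$ is in $S$ by (3) applied to $(q,c)$ and $(q,j')$.
- $(i,c)$ is in $S$ by (3) applied to $(q,c)$ and $(i,j)$.

So $S$ contains $D$, contrary to (a).

Hence $c>c_t$. Put $r_{t+1}=q>r_t$ and $c_{t+1}=c>c_t$. Then $(r_{t+1},c_t)=(q,c_t)$ is an $f$-cell and $(r_{t+1},c_{t+1})=(q,c)$ is a $g$-cell, so the construction continues without end, which is impossible in the finite set $S$. Therefore $\mathcal F$ has at most one $\iota_2$-avoider, and (b) holds. $\square$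

For $k\ge3$ these notes contain only the criterion of Theorem 2(2), linear independence of the $\iota_k$-avoiders, and no description of the shapes for which equality holds.
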